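# Incidences between points and pseudoflats in $\mathbb R^4$, for all $m$ and $n$

## The incidence bound and its hypotheses

For a finite set of points $\mathcal P\subset\mathbb R^4$ and a finite collection $\mathcal S$ of subsets of $\mathbb R^4$, write
$$\mathcal I(\mathcal P,\mathcal S)=\{(p,S)\in\mathcal P\times\mathcal S:\ p\in S\}.$$
"Smooth surface" means an embedded $C^1$ two-dimensional submanifold of $\mathbb R^4$, and $T_pS$ is its affine tangent plane at $p$.

**Theorem 1.** Let $C_0,k\ge1$ be integers. Let $\mathcal P\subset\mathbb R^4$, $|\mathcal P|=m$, and let $\mathcal S$ be a set of $n$ real algebraic sets such that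

* (i′) each $S\in\mathcal S$ is the real zero set of a real polynomial $Q\neq0$ with $\deg Q\le C_0$, and $\dim S=2$;
* (ii) $|S\cap S'|\le C_0$ for distinct $S,S'\in\mathcal S$;
* (iii) any $k$ distinct points lie in at most $C_0$ common members of $\mathcal S$.

Let $I\subset\mathcal I(\mathcal P,\mathcal S)$ be such that

* (iv′) if $(p,S)\in I$, then $S$ is an embedded $C^1$ surface near $p$; and for each $p$ and each affine hyperplane $H\ni p$, at most $C_0$ surfaces $S$ with $(p,S)\in I$ satisfy $T_pS\subset H$.

Then
$$|I|\le C_1\Big(m^{\frac{k}{2k-1}}n^{\frac{2k-2}{2k-1}}+m+n\Big),\qquad C_1=C_1(C_0,k).$$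

In words: if low-degree surfaces in $\mathbb R^4$ meet pairwise in few points, and few of them pass through any $k$ given points, then $m$ points and $n$ surfaces have few incidences, provided we count only incidences that are not too tangential to one another. There is no restriction relating $m$ and $n$.

In (i′) one real polynomial cuts out a set of codimension two; this is possible over $\mathbb R$, as $Z_{\mathbb R}(z^2+w^2)=\{z=w=0\}$ shows. The set $S$ may be singular or have lower-dimensional pieces, as long as it is a $C^1$ surface near the points that $I$ counts.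

**Definition.** A collection $\mathcal S$ of two-dimensional real algebraic surfaces in $\mathbb R^4$ is a *$C_0$-good collection of pseudoflats with $k$ degrees of freedom* if (i) every $S\in\mathcal S$ is smooth and can be defined by a single polynomial of degree at most $C_0$, and (ii) and (iii) hold. A subset $I\subset\mathcal I(\mathcal P,\mathcal S)$ is a *good collection of incidences* if $T_p(S)\cap T_p(S')=\{p\}$ whenever $(p,S),(p,S')\in I$ and $S\ne S'$.

The problem comes from the paper "A Szemerédi–Trotter Type Theorem in $\mathbb R^4$" (doi:10.1007/s00454-015-9717-7). The known result is the inequality of Theorem 1 for good collections of pseudoflats and good collections of incidences under the assumption $m\le n^{(2k+2)/(3k)}$, a limitation arising from the proof techniques. The conjecture is that the assumption can be dropped. It can; the known result is not used below.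

**Corollary 2.** For every $C_0,k$ there is $C_1=C_1(C_0,k)$ such that for all $m,n$, all sets $\mathcal P$ of $m$ points, all $C_0$-good collections $\mathcal S$ of $n$ pseudoflats with $k$ degrees of freedom and all good collections of incidences $I$,
$$|I|\le C_1\Big(m^{\frac{k}{2k-1}}n^{\frac{2k-2}{2k-1}}+m+n\Big).$$

*Proof from Theorem 1.* (i) gives (i′). For (iv′), let $T_pS,T_pS'\subset H$ with $\dim H=3$ and $S\ne S'$. Two planes through $p$ in a 3-space share a line, so $T_pS\cap T_pS'\ne\{p\}$, which a good collection forbids. So at most $1\le C_0$ surfaces have $T_pS\subset H$. $\square$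

## Complex lines, polynomial graphs, and the trivial ranges

**Example (complex lines).** Identify $\mathbb R^4$ with $\mathbb C^2$. A complex line $\{\alpha\zeta+\beta\omega+\gamma=0\}$ is the zero set of the real quadratic polynomial $|\alpha\zeta+\beta\omega+\gamma|^2$. Distinct complex lines share at most one point, and two points lie on one line. So finite sets of complex lines are $2$-good with $k=2$. The tangent planes are the lines themselves, so all incidences form a good collection, and the bound reads $C_1(m^{2/3}n^{2/3}+m+n)$.

**Example (graphs, and why tangency matters).** Let $k\ge2$ and take graphs $\omega=F(\zeta)$ of complex polynomials of degree at most $k-1$. Each is the zero set of $|\omega-F(\zeta)|^2$, of degree at most $2(k-1)$. Two of them share at most $k-1$ points, and at most one passes through $k$ given points. So $C_0=2(k-1)$ works. For $k\ge3$ the graphs of $0$ and $\zeta^2$ are tangent at the origin, so a good collection of incidences contains at most one of the two incidences there. Condition (iv′) is more lenient. Tangent planes here are complex lines, two different complex lines through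 $p$ span $\mathbb C^2$, so (iv′) says only that at most $C_0$ incidences of $I$ at $p$ share one tangent plane.

The smallest cases are immediate: $|I|\le n$ if $m=1$, $|I|\le m$ if $n=1$, and for $k=1$ condition (iii) gives $|I|\le C_0m$. **From now on $k\ge2$.** Double counting already gives three general bounds. Throughout, $A$ denotes constants depending only on $C_0,k$; they may change from line to line.

**Lemma 3.** For $m'$ points, $n'$ surfaces of $\mathcal S$ and a set $I'$ of incidences between them,
$$|I'|\le A(m'^k+n'),\tag{1}$$
$$|I'|\le A(m'n'^{\,1-1/k}+n'),\tag{2}$$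
$$|I'|\le m'+C_0n'^2.\tag{3}$$

*Proof.* Let $r_S=|\{p:(p,S)\in I'\}|$. By (iii), $\sum_S\binom{r_S}k\le C_0\binom{m'}k$. Surfaces with $r_S<k$ contribute at most $kn'$. For $r\ge k$ we have $\binom rk=\frac rk\binom{r-1}{k-1}\ge\frac rk$, and (1) follows. For $r\ge2k$ we have $\binom rk\ge(r-k+1)^k/k!\ge(r/2)^k/k!$, so $\sum_{r_S\ge2k}r_S^k\le2^kC_0m'^k$, and Hölder gives $\sum_{r_S\ge 2k}r_S\le n'^{1-1/k}(2^kC_0)^{1/k}m'$; the other surfaces contribute at most $2kn'$. This is (2). Let $s_p=|\{S:(p,S)\in I'\}|$. Then $s_p\le1+2\binom{s_p}2$, because $(s_p-1)^2\ge0$, and $\sum_p\binom{s_p}2\le C_0\binom{n'}2$ by (ii). This gives (3). $\square$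

Consequently, if $\lambda\ge1$ is a fixed constant, the theorem holds when $m^k\le\lambda n$, by (1), and when $m\ge n^2/\lambda$, by (3), with $C_1$ large in terms of $\lambda$. The work lies between. Put
$$a=\tfrac k{2k-1},\quad b=\tfrac{2k-2}{2k-1},\quad X=m^an^b;\qquad b=2(1-a),\quad a+b-1=1-a>0,\quad 1-b=2a-1>0.\tag{4}$$

## One partitioning polynomial and the points it leaves behind

The first thing to try is polynomial partitioning: a real $f$ of degree at most $D$ such that each component ("cell") of $\mathbb R^4\setminus Z(f)$ contains at most $Am/D^4$ points. Each surface meets at most $AD^2$ cells. (Both facts are proved below.) With $m_\Delta$ points and $n_\Delta$ surfaces in the cell $\Delta$, the bound (1) gives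
$$\sum_\Delta A(m_\Delta^k+n_\Delta)\le A\Big(\frac{m^k}{D^{4k-4}}+nD^2\Big).$$
The terms balance when $D^{4k-2}=m^k/n$, and then $nD^2=m^{k/(2k-1)}n^{(2k-2)/(2k-1)}=X$. So for the points off $Z(f)$ this finishes the proof. It stops at the points on $Z(f)$, about whose number partitioning says nothing: if $\mathcal P\subset\{x_4=0\}$, then $f=x_4$ is an admissible output and every cell is empty.

A second try is to induct inside the cells instead of using (1). Hölder gives
$$\sum_\Delta m_\Delta^an_\Delta^b\le\Big(\frac{Am}{D^4}\Big)^{1-a}m^{1-b}(AnD^2)^b= A\,m^an^bD^{-4(1-a)+4(1-a)}=AX .$$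
All powers of $D$ cancel. The constant $C_1$ becomes $AC_1$, so this argument does not close, and $Z(f)$ is still untreated.

On a hypersurface the exponents change. Let $f_i$ be irreducible of degree $d$, and partition the points of $Z(f_i)$ by a polynomial of degree $E\ge d$ not divisible by $f_i$. One obtains about $dE^3$ cells. A surface leaves on $Z(f_i)$ a curve of degree at most $Ad$, and this curve meets at most $AdE$ cells. The same Hölder computation now gives $AX(d/E)^{1-a}$ when all points are on $Z(f_i)$. For $E=KD$, $K$ large, this is a genuine gain, and induction closes.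

What remains lies on a two-dimensional variety, on which the surfaces leave curves of total degree at most $AD$ each, and curves of different surfaces meet in at most $C_0$ points. There we cut by the curves of a random sample of about $D^2$ surfaces. This creates at most $BD^4$ pieces, a typical piece meets about $n/D^2$ surfaces, and (2) in each piece gives $m(n/D^2)^{1-1/k}+(n/D^2)D^4$, which is again $O(nD^2)$. The obstacle is that the two-dimensional variety can be singular and non-reduced. Its singular set has to be handled within a strict budget: **each surface may lose $BD^2$ incidences, each point may lose $A$ incidences.**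

**Constants.** They are chosen in the order $K$ (a large integer), $c\le\frac12$, $\lambda\ge c^{-(4k-2)}$, $C_1$. Letters $B$ denote constants that may depend on $C_0,k,K,c,\lambda$, but never on $C_1$. We induct on $m$: assume the theorem with constant $C_1$ for fewer points and any number of surfaces. The cases $m=0$, $n=0$ are trivial. By the trivial ranges, assume
$$\lambda n<m^k,\qquad m<n^2/\lambda .\tag{5}$$
Let $D_0=c(m^k/n)^{1/(4k-2)}$. By (5), $D_0\ge c\lambda^{1/(4k-2)}\ge1$. Put $D=\lceil D_0\rceil\le2D_0$, $E=KD$, $M=4(D+2E)$, $M_1=4(D+2E+2M)$; all are at most $BD$. Then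
$$nD^2\le4c^2X,\qquad m\le\lambda^{-(1-a)}X,\qquad m^k\le BnD^{4k-2},\qquad D^2\le n.\tag{6}$$
Indeed $nD_0^2=c^2n(m^k/n)^{1/(2k-1)}=c^2X$; next, $X/m=(n^2/m)^{1-a}>\lambda^{1-a}$; the third is $m^k=n(D_0/c)^{4k-2}$; and $m\le n^2$ gives $X\le n^{2a+b}=n^2$, so $D^2\le4c^2X/n\le4c^2n\le n$.

To **discard** incidences means to remove a set of them whose total number is bounded by $BX$ or by $Am$ (recall $m\le X$).

## Complex varieties and their real curves

$Z(\cdot)$ is the zero set in $\mathbb C^4$, $Z_{\mathbb R}(\cdot)$ the one in $\mathbb R^4$, and $V(\mathbb R)=V\cap\mathbb R^4$. Varieties are affine and may be reducible; the degree of a pure-dimensional variety is the sum of the degrees of its components. A **curve** is a variety of pure dimension 1, or $\emptyset$; two disjoint lines form a curve of degree 2, a line with an isolated point does not. We use Bezout in this form: if $V$ is irreducible and $g\not\equiv0$ on $V$, then $V\cap Z(g)$ is empty or of pure dimension $\dim V-1$, of degree at most $\deg V\deg g$. Semialgebraic sets have finitely many connected components, each open and closed in the set. "Generic"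 means outside a proper Zariski closed set of parameters; finitely many generic conditions can be met together, also by real parameters.

**Lemma 4 (good coordinates).** Let $T\subset\mathbb C^4$ be of pure dimension $t\in\{1,2\}$. For generic real linear coordinates $(\xi,\zeta)\in\mathbb C^t\times\mathbb C^{4-t}$,
$$|\zeta|\le\mathrm{const}\,(1+|\xi|)\quad\text{on }T.\tag{7}$$
When (7) holds, $\xi:T\to\mathbb C^t$ is proper with finite fibres and maps each component of $T$ onto $\mathbb C^t$. In particular, for $t=1$ the function $\xi$ is nonconstant on each component.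

*Proof.* The projective closure of $T$ meets the hyperplane at infinity $\mathbb P^3$ in dimension $t-1$. The subspace $\{\xi=0\}\subset\mathbb P^3$ has dimension $3-t$; since $(t-1)+(3-t)<3$, a generic one misses that intersection. If (7) failed there would be points of $T$ with $|\zeta|\to\infty$ and $|\xi|/|\zeta|\to0$, hence a limit point at infinity in $\{\xi=0\}$, which is excluded. Given (7), preimages of compact sets are closed and bounded, so $\xi$ is proper. Its fibres are compact affine varieties, hence finite. So the image of a component has dimension $t$; it is dense, and closed by properness. $\square$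

**Lemma 5 (real curves).** Let $\Gamma\subset\mathbb C^4$ be a conjugation invariant curve of degree at most $e$, $e\ge1$.

(i) In real linear coordinates $(x,y,z,w)$ with $x$ nonconstant on each component of $\Gamma$ there is a real polynomial $s$, $\deg s\le3(e-1)$, vanishing identically on no component of $\Gamma$, such that near each $u\in\Gamma$ with $s(u)\ne0$ the curve $\Gamma$ is a complex submanifold and a graph over $x$. So $u$ lies on only one component, and if $u$ is real, $\Gamma(\mathbb R)$ is near $u$ a real analytic graph over an $x$-interval.

(ii) $\Gamma(\mathbb R)$ has at most $3e^2$ connected components.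

(iii) If $g$ is real with $\deg g\le E'$, $E'\ge1$, then $\Gamma(\mathbb R)\setminus Z(g)$ has at most $3e^2+2eE'$ components. Hence $\Gamma(\mathbb R)$ meets at most that many components of $\mathbb R^4\setminus Z(g)$.

*Proof.* We may assume $\Gamma\neq\emptyset$. (i) Let $q_1(x,y)$ be the squarefree polynomial defining the closure of the image of $\Gamma$ under $(x,y)$; by conjugation invariance it can be taken real. A generic line in the plane meets this closure in $\deg q_1$ points, all in the image. Its preimage is a hyperplane containing no component of $\Gamma$, which has at most $e$ points on $\Gamma$. So $\deg q_1\le e$. Since $x$ is nonconstant on each component, $q_1$ has no factor in $x$ alone. Therefore $q_1$ and $\partial_yq_1$ are coprime: if an irreducible $\pi$ divided both and $q_1=\pi h$, then $\pi\mid h\,\partial_y\pi$, while $\pi\nmid h$, so $\pi\mid\partial_y\pi$, so $\partial_y\pi=0$, a contradiction. Hence $Z(q_1,\partial_yq_1)$ is finite in the plane, and $\partial_yq_1\not\equiv0$ on each component of $\Gamma$, as $x$ takes infinitely many values there. Define $q_2(x,z)$, $q_3(x,w)$ in the same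 way and put $s=\partial_yq_1\,\partial_zq_2\,\partial_wq_3$. If $s(u)\ne0$, the implicit function theorem shows that $Z(q_1,q_2,q_3)$ is near $u$ a smooth curve, a graph over $x$. It contains $\Gamma$, of pure dimension 1, so they agree near $u$. The $q_i$ are real, so for real $u$ the graph is given by real power series.

(ii) Choose coordinates as in (i), using Lemma 4. For large $\rho_1$ outside a finite set, $\Gamma\cap\{x^2+y^2+z^2+w^2=\rho_1\}$ has at most $2e$ points, and each unbounded component of $\Gamma(\mathbb R)$ meets it. A bounded component is compact; where $x$ is maximal on it, $s=0$, because otherwise $\Gamma(\mathbb R)$ is there a graph over an open $x$-interval. So there are at most $3e(e-1)$ bounded components. The total is at most $2e+3e^2-3e\le3e^2$.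

(iii) Let $g\ne0$ and let $\kappa$ be a component of $\Gamma(\mathbb R)\setminus Z(g)$. If $\bar\kappa$ meets $Z(g)$, then $|g|$, positive on the connected set $\kappa$ with infimum $0$, takes all small positive values on $\kappa$. For small generic $\eta$ the set $\Gamma\cap\{g^2=\eta^2\}$ has at most $2eE'$ points, so there are at most $2eE'$ such $\kappa$. If $\bar\kappa$ misses $Z(g)$, then $\kappa$ is open and closed in $\Gamma(\mathbb R)$, so it is one of its components; use (ii). $\square$

## The pieces of a surface, its tangent planes, and the cells it meets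

**Lemma 6.** Let $S=Z_{\mathbb R}(Q)\in\mathcal S$, let $S_1,\dots,S_q$ be its two-dimensional irreducible real components and $\Sigma_l$ the complex Zariski closure of $S_l$. Then $\Sigma_l$ is irreducible, conjugation invariant, two-dimensional, $\Sigma_l(\mathbb R)=S_l$, $\deg\Sigma_l\le C_0^2=:c_0$ and $q\le C_0^3$.

*Proof.* The ideal of $\Sigma_l$ is generated by the real polynomials vanishing on $S_l$, so $\Sigma_l$ is conjugation invariant, of complex dimension $\dim S_l=2$, with real points $S_l$. It is irreducible, since a decomposition would decompose $S_l$. As $\Sigma_l\subset Z(Q)$, it lies in $Z(\mathsf q)$ for some complex irreducible factor $\mathsf q$ of $Q$. If $\mathsf q$ is not proportional to a real polynomial, then $\bar{\mathsf q}$ is not proportional to $\mathsf q$, and $\Sigma_l\subset Z(\mathsf q,\bar{\mathsf q})$, of pure dimension 2 and degree at most $C_0^2$. If $\mathsf q$ is real, then $Z_{\mathbb R}(\mathsf q)\subset S$, and $\nabla\mathsf q=0$ on $S_l$, since otherwise $S$ would contain a 3-manifold. So $\Sigma_l\subset Z(\mathsf q,\partial_j\mathsf q)$ for a fixed $j$ with $\partial_j\mathsf q\ne0$.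 As $\mathsf q\nmid\partial_j\mathsf q$, this is again of pure dimension 2 and degree at most $C_0^2$. So each $\Sigma_l$ is a component of one of at most $C_0$ such sets, each having at most $C_0^2$ components. $\square$

For $(p,S)\in I$ fix $l=l(p,S)$ such that $S_l$ has local dimension 2 at $p$. It exists, since $S$ is a 2-manifold near $p$ and has finitely many irreducible components.

**Lemma 7.** Let $(p,S)\in I$, $l=l(p,S)$. If a real polynomial $u$ vanishes on $S_l$ and $\nabla u(p)\ne0$, then $T_pS\subset p+\ker\nabla u(p)$.

*Proof.* In each small ball around $p$ the set $S_l$ is semialgebraic of dimension 2, so it contains a topological 2-disc. By invariance of domain this disc is open in the 2-manifold $S$. So there are $p_\nu\to p$ such that $S_l$ contains a neighbourhood of $p_\nu$ in $S$. There $u=0$, hence $\nabla u(p_\nu)\perp T_{p_\nu}S$ (directions). Let $\nu\to\infty$ and use that $S$ is $C^1$ near $p$. $\square$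

The next lemma is used twice, for counting cells and later for the plane-type argument.

**Lemma 8 (leaves).** (i) Let $N$ be a 2-manifold and $(x,y):N\to\mathbb R^2$ a local homeomorphism. Each connected component of $N\cap\{x=\mathrm{const}\}$, called a *leaf*, is closed in $N$, is an open interval, and $y$ is injective on it. If $\Phi>0$ is continuous on $N$ and $\{\Phi\ge\varepsilon\}$ is compact for each $\varepsilon>0$, then $\Phi\to0$ at both ends of each leaf; in particular $\Phi$ is constant on no leaf.

(ii) Let $u,u'$ be real polynomials and let $N\subset Z_{\mathbb R}(u,u')$ be a surface that is locally a graph over $(x,y)$, with $J=\partial(u,u')/\partial(z,w)\ne0$ on $N$. Let $\tilde\partial_y$ be the lift of $\partial_y$ to $N$ ($x$ fixed). For each polynomial $\tau$,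
$$\frac{\partial(u,u',\tau)}{\partial(y,z,w)}=J\,\tilde\partial_y\tau\quad\text{on }N.\tag{8}$$

*Proof.* (i) In local charts $N\cap\{x=\mathrm{const}\}$ is a vertical line, so a leaf is a connected 1-manifold on which $y$ is a local homeomorphism into $\mathbb R$. On a circle $y$ would have a maximum, so a leaf is an open interval and $y$ is monotone. It is closed in the closed set $N\cap\{x=\mathrm{const}\}$. So it meets $\{\Phi\ge\varepsilon\}$ in a compact set, and $\Phi<\varepsilon$ near its ends. (ii) $\tilde\partial_y=\partial_y+z_y\partial_z+w_y\partial_w$, where $z_y,w_y$ are the slopes of the graph. Add $z_y$ times the second and $w_y$ times the third column of the determinant to the first column. As $\tilde\partial_yu=\tilde\partial_yu'=0$, the first column becomes $(0,0,\tilde\partial_y\tau)^{T}$. $\square$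

For example, in the $(x,y)$-plane minus the origin, the line $x=0$ contains two leaves and each other vertical line is one leaf.

**Lemma 9 (cells met by a surface).** Let $\Sigma\subset\mathbb C^4$ be an irreducible conjugation invariant surface, $\deg\Sigma\le c_0$, and $f$ real, $\deg f\le D$, $D\ge1$. Then $\Sigma(\mathbb R)\setminus Z(f)$ has at most $AD^2$ connected components.

*Proof.* We may assume $f\not\equiv0$ on $\Sigma$. Choose real coordinates with $|(z,w)|\le\mathrm{const}(1+|(x,y)|)$ on $\Sigma$ (Lemma 4).

*A polynomial marking the singular points.* The maps $(x,y,z)$ and $(x,y,w)$ are proper on $\Sigma$ with finite fibres, so the images are closed irreducible hypersurfaces $\{q(x,y,z)=0\}$, $\{q'(x,y,w)=0\}$ with $q,q'$ real irreducible. Their degrees are at most $c_0$: a generic line pulls back to a 2-plane meeting $\Sigma$ in a finite set of at most $c_0$ points. Since $x,y$ are independent on $\Sigma$, $\partial_zq\ne0$ and $\partial_wq'\neq0$; as these have lower degree than the irreducible $q,q'$, the polynomial $s=\partial_zq\,\partial_wq'$ is not identically $0$ on $\Sigma$. Near $u\in\Sigma$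 with $s(u)\ne0$, $Z(q,q')$ is a smooth surface, a graph over $(x,y)$; it contains $\Sigma$, of pure dimension 2, so it equals $\Sigma$ near $u$.

*Components meeting $Z(s)$.* $\Sigma\cap Z(s)$ is a conjugation invariant curve of degree at most $A$, so by Lemma 5(iii) at most $AD$ components meet it.

*The other components.* Let $\kappa$ be one. It is a real analytic surface on which $(x,y)$ is a local diffeomorphism. Put $\rho=1+x^2+y^2+z^2+w^2$ and $F=f^2/\rho^{D+1}$. Since $f^2\le\mathrm{const}\,\rho^D$, we have $F\le\mathrm{const}\,\rho^{-1}$; since $\kappa$ is closed in $\Sigma(\mathbb R)\setminus Z(f)$, each set $\{u\in\kappa:F(u)\ge\varepsilon\}$, $\varepsilon>0$, is closed and bounded, so compact. So $F>0$ has a maximum on $\kappa$, at $u_0$ say. With $L(\tau)=\partial(q,q',\tau)/\partial(y,z,w)$, formula (8) reads $L(\tau)=s\tilde\partial_y\tau$, so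
$$\chi:=2\rho L(f)-(D+1)fL(\rho)=s\,\rho^{D+2}f^{-1}\,\tilde\partial_yF\quad\text{on }\kappa,\qquad \deg\chi\le AD .$$
So $\chi(u_0)=0$. By Lemma 8(i), $F$ is not constant on the leaf of $\kappa$ through $u_0$, so $\tilde\partial_yF\not\equiv0$ and $\chi\not\equiv0$ on $\Sigma$. Thus, if such $\kappa$ exists, $\Gamma_1=\Sigma\cap Z(\chi)$ is a conjugation invariant curve of degree at most $AD$, and each such $\kappa$ meets $\Gamma_1(\mathbb R)\setminus Z(f)$. By Lemma 5(iii) there are at most $AD^2$ of them. $\square$

## Partitioning in $\mathbb R^4$ and on an irreducible hypersurface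

**Lemma 10 (discrete ham–sandwich).** Let $L$ be a finite-dimensional space of real polynomials, $\dim L>N$, and $Q_1,\dots,Q_N$ finite sets. There is $0\ne\varphi\in L$ with $\varphi>0$ on at most half of the points of each $Q_i$ and $\varphi<0$ on at most half.

*Proof.* For $\varepsilon>0$ apply Borsuk–Ulam to the odd map $\varphi\mapsto\big(\sum_{u\in Q_i}\varphi(u)/(|\varphi(u)|+\varepsilon)\big)_i$ on the unit sphere of $L$: it has a zero $\varphi_\varepsilon$. Let $\varphi$ be a limit of $\varphi_\varepsilon$ along a sequence $\varepsilon\to0$. If $\varphi>0$ on more than half of $Q_i$, those terms tend to $1$ and the others are at least $-1$, so the $i$-th sum is eventually positive, a contradiction. The case $<0$ is the same. $\square$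

**Lemma 11.** (i) (Guth–Katz) For $D\ge1$ there is a real $f\ne0$, $\deg f\le D$, such that each component of $\mathbb R^4\setminus Z(f)$ contains at most $Am/D^4$ points of $\mathcal P$.

(ii) Let $f_0\in\mathbb R[x_1,\dots,x_4]$ be irreducible of degree $d\ge1$, $E\ge d$, $Q$ a finite set. There is a real $g$ with $\deg g\le E$, $f_0\nmid g$, such that each component of $\mathbb R^4\setminus Z(g)$ contains at most $A|Q|/(dE^3)$ points of $Q$, and, if moreover $E\ge A$, at most $|Q|/2$ points of $Q$.

*Proof.* (ii) *Enough polynomials modulo $f_0$.* We claim
$$\dim\big(\mathbb R[x]_{\le e}\,/\,(f_0)\cap\mathbb R[x]_{\le e}\big)\ge N(e):=\min(d,e)e^3/96 .$$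
If $e\ge d$, the dimension is $\binom{e+4}4-\binom{e-d+4}4=\sum_{s<d}\binom{e-s+3}3$. At least $d/2$ indices satisfy $s<d/2\le e/2$, and each of those terms is at least $(e/2)^3/6$; so the sum is at least $de^3/96$. If $e<d$, the dimension is $\binom{e+4}4\ge e^4/24$.

*Bisecting repeatedly.* Let $e_j$ be the least positive integer with $N(e_j)>2^j$. If $e=e_j-1\ge1$, then $N(e)\le 2^j$, so $e^4\le96\cdot2^j$ or $de^3\le96\cdot2^j$. Hence $e_j\le1+(96\cdot2^j)^{1/4}+(96\cdot2^j/d)^{1/3}$. Inductively apply Lemma 10 in a linear complement of $(f_0)\cap\mathbb R[x]_{\le e_j}$ in $\mathbb R[x]_{\le e_j}$: we get $\varphi_j$, $f_0\nmid\varphi_j$, $\deg\varphi_j\le e_j$, bisecting the $2^j$ subsets of $Q$ given by prescribed strict signs of $\varphi_0,\dots,\varphi_{j-1}$. Let $g=\prod_{j<J}\varphi_j$. As $f_0$ is prime, $f_0\nmid g$. On a component of $\mathbb R^4\setminus Z(g)$ all signs are constant, so it contains at most $|Q|/2^J$ points of $Q$. For $J\ge1$, $\deg g\le\sum_{j<J}e_j\le A(2^{J/4}+(2^J/d)^{1/3})$.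

*Choosing $J$.* If $2^J\le\varepsilon dE^3$ with $\varepsilon$ a small absolute constant, then, since $d\le E$, $\deg g\le A(\varepsilon^{1/4}+\varepsilon^{1/3})E\le E$. Take $J\ge0$ maximal; then $|Q|/2^J<2|Q|/(\varepsilon dE^3)$. If $\varepsilon dE^3<1$ take $g=1$. If $\varepsilon E^3\ge2$, then $J\ge1$, which gives $|Q|/2$.

(i) is the same argument in the full spaces $\mathbb R[x]_{\le e}$, of dimension at least $e^4/24$, with $2^J\le\varepsilon D^4$. $\square$

## Points off $Z(f)$

**Step 1.** *Purpose: dispose of the points off $Z(f)$.* Take $f$ from Lemma 11(i). Dropping repeated factors does not change its real zero set, so let $f=\prod f_i$ up to a constant, with pairwise non-proportional $f_i$ irreducible over $\mathbb R$, $\deg f_i=d_i\ge1$, $\sum d_i\le D$. In a component $\Delta$ of $\mathbb R^4\setminus Z(f)$ let $m_\Delta$ be the number of points of $\mathcal P$ and $n_\Delta$ the number of $S$ with an incidence $(p,S)\in I$, $p\in\Delta$. Such a $p$ lies on some $S_l=\Sigma_l(\mathbb R)$, so Lemmas 6 and 9 give $\sum n_\Delta\le AnD^2$. By (1) and (6), the incidences with $p\notin Z(f)$ number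
$$\le A\sum_\Delta(m_\Delta^k+n_\Delta)\le A\big((m/D^4)^{k-1}m+nD^2\big)\le BnD^2\le BX .$$
Discard them. If $f$ is constant, nothing is left, so assume it is not.

## Hypersurfaces: tangential incidences and traces of surfaces

Let $\mathcal P_i$ be the set of points of $\mathcal P$ on $Z(f_i)$ and on no $Z(f_{i'})$ with $i'<i$; $m_i=|\mathcal P_i|$, so $\sum m_i\le m$.

**Step 2.** *Purpose: attach to each surface and each $i$ a curve of degree $O(d_i)$ that carries its incidences on $Z(f_i)$, even when the surface lies inside $Z(f_i)$.* For $S,l,i$ let $j$ be the largest integer such that all partial derivatives of $f_i$ of order $<j$ vanish on $\Sigma_l$ (the order-$0$ derivative is $f_i$ itself). Some order-$d_i$ derivative is a nonzero constant, so $j\le d_i$. Let $\phi_{S,l,i}$ be an order-$j$ derivative not vanishing identically on $\Sigma_l$, and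
$$\Gamma_{S,l,i}=\Sigma_l\cap Z(\phi_{S,l,i}),$$
a conjugation invariant curve (or $\emptyset$) of degree at most $c_0d_i$. It lies in $Z(f_i)$: if $j=0$, then $\phi_{S,l,i}=f_i$; if $j\ge1$, then $\Sigma_l\subset Z(f_i)$.

Let $(p,S)\in I$, $p\in\mathcal P_i$, $l=l(p,S)$, and let $\mu\ge1$ be the multiplicity of $f_i$ at $p$, i.e. the least order of a partial derivative not vanishing at $p$. As $p\in\Sigma_l$, $\mu\ge j$.

*Case 1: $\mu=j$.* Some derivative $u$ of order $\mu-1$ has $\nabla u(p)\ne0$; choose $u$ depending only on $p$. Its order is less than $j$, so $u$ vanishes on $\Sigma_l$, and Lemma 7 gives $T_pS\subset p+\ker\nabla u(p)$. This hyperplane depends only on $p$, so by (iv′) there are at most $C_0m$ such incidences in total. Discard them. This is the only use of the tangency condition.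

*Case 2: $\mu>j$.* Then $\phi_{S,l,i}(p)=0$, so $p\in\Gamma_{S,l,i}$.

**Example.** Let $S=\{z=w=0\}$. For $f_i=z$ we have $j=1=\mu$ at each point of $S$: all incidences are in Case 1, with hyperplane $z=0$. For $f_i=z^2-xw$ again $S\subset Z(f_i)$, $j=1$, and we may take $\phi=\partial_wf_i=-x$. Points of $S$ with $x\ne0$ have $\mu=1$ (Case 1). Points with $x=0$ have $\mu=2$ (Case 2), and they lie on $\Gamma=\{x=z=w=0\}$. If $S\not\subset Z(f_i)$, then $j=0$ for each $\Sigma_l\not\subset Z(f_i)$ and $\Gamma$ is simply $\Sigma_l\cap Z(f_i)$.

**Step 3.** *Purpose: use the induction hypothesis on $Z(f_i)$, where it gains.* Apply Lemma 11(ii) to $f_i,\mathcal P_i,E$ (here $E\ge D\ge d_i$, and $E\ge K$ is large) to get $g_i$. In a component $\Delta$ of $\mathbb R^4\setminus Z(g_i)$ let $m_\Delta$ be the number of points of $\mathcal P_i$, and $n_\Delta$ the number of $S$ such that some $\Gamma_{S,l,i}(\mathbb R)$ meets $\Delta$. Then $m_\Delta\le Am_i/(d_iE^3)$; $m_\Delta\le m_i/2<m$ if $m_i>0$; and Lemma 5(iii) with $d_i\le E$ gives $\sum_\Delta n_\Delta\le And_iE$. The hypotheses of Theorem 1 pass to subsets, so by induction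 the Case 2 incidences with $p\notin Z(g_i)$ number at most $C_1\sum_\Delta(m_\Delta^an_\Delta^b+m_\Delta+n_\Delta)$. By Hölder and (4),
$$\sum_\Delta m_\Delta^an_\Delta^b\le(\max m_\Delta)^{a+b-1}\Big(\sum m_\Delta\Big)^{1-b}\Big(\sum n_\Delta\Big)^b\le A\Big(\frac{m_i}{d_iE^3}\Big)^{1-a}m_i^{2a-1}(nd_iE)^{2(1-a)}=Am_i^an^b\Big(\frac{d_i}E\Big)^{1-a}.$$
Hölder again gives $\sum_im_i^ad_i^{1-a}\le m^aD^{1-a}$. So the total over all $i$ is, by (6) and $E=KD$,
$$\le C_1\big[AK^{-(1-a)}X+m+AnDE\big]\le C_1X\big[AK^{-(1-a)}+\lambda^{-(1-a)}+AKc^2\big].\tag{9}$$
This is the only place where $C_1$ enters.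

## Curves on the surface $Z(f,G)$

What remains are the Case 2 incidences with $p\in\mathcal P_i\cap Z(g_i)$.

**Step 4.** *Purpose: put the rest on curves inside one two-dimensional variety of degree $O(D^2)$, with each curve owned by one surface.* If $p$ lies on an irreducible component $\gamma$ of $\Gamma_{S,l,i}$ ($l=l(p,S)$) with $g_i\not\equiv0$ on $\gamma$, discard: by Bezout these number at most $\sum_{S,l,i}c_0d_iE\le AnDE\le BX$. Let $\Lambda_S$ be the union over $l,i$ of all components of $\Gamma_{S,l,i}$ contained in $Z(g_i)$. It is a conjugation invariant curve, $\deg\Lambda_S\le AD$, and all remaining $(p,S)$ have $p\in\Lambda_S$. Put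
$$G=\sum_ig_i\prod_{i'\ne i}f_{i'},\qquad\deg G\le D+E\le2E,\qquad Y_0=Z(f,G).$$
Modulo $f_i$ we have $G\equiv g_i\prod_{i'\ne i}f_{i'}\not\equiv0$, since $f_i$ is prime and divides none of the factors. So $f,G$ are coprime over $\mathbb R$, hence over $\mathbb C$, and $Y_0$ is empty or of pure dimension 2 with $\deg Y_0\le2DE$. Where $f_i=g_i=0$, each term of $G$ vanishes. So $\Lambda_S\subset\bigcup_iZ(f_i,g_i)\subset Y_0$.

By Lemma 4 choose real linear coordinates $(x,y,z,w)$ such that $|(y,z,w)|\le\mathrm{const}(1+|x|)$ on each $\Lambda_S$ and $|(z,w)|\le\mathrm{const}(1+|(x,y)|)$ on $Y_0$. Then $x$ is nonconstant on each component of each $\Lambda_S$. Let $s_S$ be the polynomial of Lemma 5(i) for $\Lambda_S$, $\deg s_S\le AD$. Discard the incidences with $s_S(p)=0$: at most $AD^2$ per surface, in total at most $AnD^2\le BX$. At the others, $\Lambda_S$ is near $p$ a smooth graph over $x$. So $p$ lies on a unique component $\gamma(p,S)$ of $\Lambda_S$; since $p$ is real, that component is conjugation invariant, and it has infinitely many real points.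

Let $\mathcal G$ be the set of all conjugation invariant irreducible components, with infinitely many real points, of the $\Lambda_S$. If $\gamma\in\mathcal G$ is a component of $\Lambda_S$, then $\gamma\subset\Sigma_l$ for some $l$, so $\gamma(\mathbb R)\subset S$. By (ii), **each $\gamma\in\mathcal G$ belongs to exactly one $\Lambda_S$**, and so $\sum_{\gamma\in\mathcal G}\deg\gamma\le AnD$. This gives the budget rule for curves. Suppose that for each $\gamma\in\mathcal G$ we fix a polynomial $P_\gamma\not\equiv0$ on $\gamma$ of degree at most $BD$. Then
$$\#\{(p,S):\ P_{\gamma}(p)=0\ \text{for}\ \gamma=\gamma(p,S)\}\le\sum_{\gamma\in\mathcal G}\deg\gamma\cdot BD\le BnD^2\le BX .\tag{10}$$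
So these incidences can be discarded.

## Low-degree equations with nonvanishing Jacobian

We want $Y_0$ to be, near the remaining points, a smooth graph over $(x,y)$. The natural test is $\partial(f,G)/\partial(z,w)\ne0$; by (10) we could discard its zeros along each $\gamma$ on which it is not identically zero. It can vanish identically on a component: for $f=z$, $G=w^2$ we have $Y_0=\{z=w=0\}$ and the Jacobian $2w$ vanishes on all of $Y_0$. Here $u=z$, $u'=w$ repair this. In general we need, for a union $T$ of components, equations of degree $O(D)$ vanishing on $T$ with nonzero Jacobian somewhere on $T$. Lemma 13 supplies them; Lemma 12 is the algebra behind it.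

**Lemma 12.** Let $\mathbb F$ be algebraically closed, $f_1,\dots,f_\ell\in\mathbb F[z_1,\dots,z_\ell]$, $\deg f_i\le e_i$, $e_i\ge1$, $\sigma=\sum(e_i-1)$. Let $\Phi$ be a finite set of isolated points of $Z(f_1,\dots,f_\ell)$, and for $q\in\Phi$ let $A_q=\mathcal O_q/(f)$, where $\mathcal O_q$ is the local ring of $\mathbb F^\ell$ at $q$. Then $\mathbb F[z]_{\le\sigma}\to\bigoplus_{q\in\Phi}A_q$ is surjective.

For $\ell=1$ this is Hermite interpolation: polynomials of degree at most $e_1-1$ take prescribed jets at the roots of $f_1$, up to the multiplicity of each root.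

*Proof.* *The Bezoutian.* Changing the variables one at a time, write $f_i(z)-f_i(\zeta)=\sum_j\Delta_{ij}(z,\zeta)(z_j-\zeta_j)$ with $\deg\Delta_{ij}\le e_i-1$. Let $\mathrm{Bez}=\det\Delta$, of total degree at most $\sigma$. By Cramer's rule $\mathrm{Bez}\cdot(z_j-\zeta_j)\in(f(z),f(\zeta))$. Consider $A_q\otimes A_{q'}$ (variables $z$ in the first factor, $\zeta$ in the second), a local Artinian ring with residue field $\mathbb F$. If $q\ne q'$, some $z_j-\zeta_j$ is a unit there, so $\mathrm{Bez}=0$ there. If $q=q'$, let $B_q\in A_q\otimes A_q$ be the image of $\mathrm{Bez}$. Then $(z_j\otimes1-1\otimes z_j)B_q=0$ for all $j$; since $A_q$ is generated by the $z_j$ as an algebra, $(h\otimes1)B_q=(1\otimes h)B_q$ for all $h\in A_q$. So the map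
$$\Theta_q:\operatorname{Hom}(A_q,\mathbb F)\to A_q,\qquad\lambda\mapsto(\mathrm{id}\otimes\lambda)(B_q),$$
is $A_q$-linear, where $(h\lambda)(g)=\lambda(hg)$.

*$\Theta_q$ is injective.* Let $\mathfrak m_q$ be the maximal ideal of $A_q$. A nonzero kernel, being a module of finite length, contains a nonzero functional killed by $\mathfrak m_q$, i.e. vanishing on $\mathfrak m_q$; it is a multiple of the evaluation $ev_q$. But $\Theta_q(ev_q)$ is the class of $\det\Delta(z,q)$, where $f_i=\sum_j\Delta_{ij}(z,q)(z_j-q_j)$. We show that it is nonzero in $A_q$. Put $\mathcal O=\mathcal O_q$, regular local of dimension $\ell$. Both $f$ and $z-q$ are systems of parameters, hence regular sequences, so the Koszul complexes $K(f)$, $K(z-q)$ are free resolutions of $A_q$ and $\mathbb F$. The linear map $e_i\mapsto\sum_j\Delta_{ij}(z,q)e_j'$ between their degree-one terms respects the differentials $e_i\mapsto f_i$, $e'_j\mapsto z_j-q_j$. So its exterior powers form a map $K(f)\to K(z-q)$ which lifts $A_q\to\mathbb F$ and equals $\det\Delta(z,q)$ in degree $\ell$. Dualizing, $\operatorname{Ext}^\ell(\mathbb F,\mathcal O)=\mathcal O/(z-q)=\mathbb F$,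 $\operatorname{Ext}^\ell(A_q,\mathcal O)=\mathcal O/(f)=A_q$, and the induced map $\mathbb F\to A_q$ is multiplication by $\det\Delta(z,q)$. Let $\mathfrak n=\ker(A_q\to\mathbb F)$. By the long exact sequence, the kernel of this map is a quotient of $\operatorname{Ext}^{\ell-1}(\mathfrak n,\mathcal O)$, which is $0$ since $\mathfrak n$ has finite length and $\operatorname{depth}\mathcal O=\ell$. So $\det\Delta(z,q)\ne0$ in $A_q$.

*Surjectivity.* Suppose functionals $\lambda_q$ on the $A_q$ together kill the image of $\mathbb F[z]_{\le\sigma}$. Write $\mathrm{Bez}=\sum_\alpha z^\alpha b_\alpha(\zeta)$, $\deg b_\alpha\le\sigma$. Then $\sum_{q'}\lambda_{q'}(b_\alpha)=0$ for all $\alpha$; that is, applying the $\lambda_{q'}$ to the variable $\zeta$ of $\mathrm{Bez}$ and summing over $q'$ gives $0\in\mathbb F[z]$. Map this to $A_q$: the terms with $q'\ne q$ vanish, and $\Theta_q(\lambda_q)=0$ remains. So $\lambda_q=0$ for all $q$. $\square$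

**Lemma 13.** Let $t\in\{1,2\}$, $\ell=4-t$, coordinates $(\xi,z)\in\mathbb C^t\times\mathbb C^\ell$. Let $T$ be a nonempty finite union of irreducible $t$-dimensional varieties on which $|z|\le\mathrm{const}(1+|\xi|)$. Assume each component of $T$ is an irreducible component of $Z(f_1,\dots,f_\ell)$, $\deg f_i\le e_i$, $e_i\ge1$, and $M'\ge4\sum e_i$. Then there are $u_1,\dots,u_\ell\in I(T)_{\le M'}$ with $\det\partial(u_1,\dots,u_\ell)/\partial z$ not identically zero on $T$. If $T$ is conjugation invariant, the $u_i$ can be taken real.

*Proof.* The idea is to compare two bounds for $h=\dim\mathbb C[\xi,z]_{\le M'}/I(T)_{\le M'}$. If all equations of degree at most $M'$ were degenerate, polynomials would see $T$ with multiplicity two, which makes $h$ too large. Let $\delta$ be the number of points of a generic fibre of $T\to\mathbb C^t$. By Lemma 4 this map is proper with finite fibres, and off a proper subvariety of $\mathbb C^t$ it is an unramified covering with $\delta$ sheets, with $\xi$ as local coordinates.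

*Upper bound: $h\le\delta\binom{M'+t}t$.* Take $\xi_0$ generic, with $\delta$ unramified points above it. Let $P$, $\deg P\le M'$, vanish along $T$ to order at least $M'+1$ at each of them; these are $\delta\binom{M'+t}t$ linear conditions. For a component $T_j$ with $\delta_j\ge1$ generic fibre points let $\mathcal N_j(\xi)=\prod P(q)$ over the points $q\in T_j$ above $\xi$. It is holomorphic off the branch locus and locally bounded, so it extends to an entire function. It is $O((1+|\xi|)^{M'\delta_j})$, hence a polynomial of degree at most $M'\delta_j$, but it vanishes at $\xi_0$ to order at least $(M'+1)\delta_j$. So $\mathcal N_j=0$. Over a small ball one of the factors vanishes identically, so $P$ vanishes on an open part of $T_j$, and $P|_{T_j}=0$. Thus $P\in I(T)$.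

*Generic fibre.* Let $\mathbb K=\overline{\mathbb C(\xi)}$. For each $j$ the field $\mathbb C(T_j)$ is generated by $z$ over $\mathbb C(\xi)$ and has degree $\delta_j$; its $\delta_j$ embeddings into $\mathbb K$ give $\delta_j$ points $q\in\mathbb K^\ell$. In total there are $\delta=\sum\delta_j$ distinct points (a point determines $I(T_j)$, hence $j$), and $P\in I(T)$ iff $P(\xi,q)=0$ for all $q$. Each $q$ is isolated in $Z_{\mathbb K}(f_1,\dots,f_\ell)$. Otherwise there is a prime of $\mathbb K[z]$ containing the $f_i$ and strictly inside the maximal ideal of $q$. By incomparability for the integral extension $\mathbb C(\xi)[z]\subset\mathbb K[z]$, it contracts to a prime of $\mathbb C[\xi,z]$ containing $(f)$ and strictly inside some $I(T_j)$. This contradicts that $T_j$ is a component of $Z(f)$.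

*Lower bound if the conclusion fails.* Suppose all determinants vanish on $T$, hence at each $q$. Then the vectors $\nabla_zu(q)$, $u\in I(T)_{\le M'}$, span a proper subspace of $\mathbb K^\ell$, so there is $0\ne v_q\in\mathbb K^\ell$ with $v_q\cdot\nabla_zu(q)=0$ for all such $u$. Since $f_i\in I(T)_{\le M'}$, the ring map $P\mapsto P(q)+\varepsilon\,v_q\cdot\nabla_zP(q)$ kills the $f_i$ and induces a surjection $A_q\to\mathbb K[\varepsilon]/\varepsilon^2$. By Lemma 12, with $\sigma=\sum(e_i-1)$, the map $\mathbb K[z]_{\le\sigma}\to\bigoplus_q\mathbb K[\varepsilon]/\varepsilon^2$ is onto. Choose monomials $b_1,\dots,b_{2\delta}$ in $z$ of degree at most $\sigma$ mapping to a basis. Suppose $P=\sum_{j,\,|\alpha|\le M'-\sigma}c_{j\alpha}\xi^\alpha b_j\in I(T)$ with $c_{j\alpha}\in\mathbb C$. Then $P\in I(T)_{\le M'}$, so $P(q)=0$ and $v_q\cdot\nabla_zP(q)=0$ for all $q$. So $P$ maps to $0$, $\sum_\alpha c_{j\alpha}\xi^\alpha=0$ for each $j$, and all $c_{j\alpha}=0$. Hence $h\ge2\delta\binom{M'-\sigma+t}t$.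

*Contradiction.* Since $M'\ge4\sigma$, we have $2\binom{M'-\sigma+t}t>\binom{M'+t}t$: for $t=1$ because $M'+1>2\sigma$; for $t=2$ because $M'-\sigma\ge\frac34M'$ gives $(M'-\sigma+2)(M'-\sigma+1)\ge\frac9{16}(M'+2)(M'+1)$.

*Reality.* If $T$ is conjugation invariant, $I(T)_{\le M'}$ is spanned by real polynomials, and the determinant is multilinear. $\square$

## A filtration of $Z(f,G)$ by regularity

**Step 5.** *Purpose: sort the curves $\gamma\in\mathcal G$ so that each lies either in the regular part of a union of components of $Y_0$, or in a set cut out by three equations.* Lemma 13 gives a good Jacobian only on some component, so we iterate. For a conjugation invariant union $Y$ of components of $Y_0$ let $V(Y)$ be the space of real polynomials of degree at most $M=4(D+2E)$ vanishing on $Y$; $V(\emptyset)$ consists of all real polynomials of degree at most $M$. Given $Y_r\ne\emptyset$, let $\mathrm{bad}_r$ be the union of the components $W$ of $Y_r$ on which $\partial(u,u')/\partial(z,w)\equiv0$ for all $u,u'\in V(Y_r)$, and let $Y_{r+1}$ be the union of the components of $Y_r$ contained in $Z(V(\mathrm{bad}_r))$.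 Both are conjugation invariant, and $\mathrm{bad}_r\subset Y_{r+1}\subset Z(V(\mathrm{bad}_r))$ gives $V(Y_{r+1})=V(\mathrm{bad}_r)$.

**Example.** For $f=z$, $G=w^2(w-1)$, $Y_0=\{z=w=0\}\cup\{z=0,w=1\}$, the space $V(Y_0)$ contains $z$ and $w(w-1)$, whose Jacobian $2w-1$ is nonzero on both components. So $\mathrm{bad}_0=\emptyset$ and $Y_1=\emptyset$, although $\partial(f,G)/\partial(z,w)\equiv0$ on the first component.

*The chain is strict: $Y_{r+1}\subsetneq Y_r$.* If $\mathrm{bad}_r=\emptyset$, then $Y_{r+1}=\emptyset$. If $\mathrm{bad}_r\ne\emptyset$ and $Y_{r+1}=Y_r$, then $V(Y_r)=V(\mathrm{bad}_r)$. Lemma 13 ($t=2$, $\xi=(x,y)$, $T=\mathrm{bad}_r$, polynomials $f,G$, degrees $D,2E$) gives $u,u'\in V(\mathrm{bad}_r)=V(Y_r)$ with Jacobian not identically zero on some component of $\mathrm{bad}_r$, a contradiction. So $Y_0\supsetneq\dots\supsetneq Y_{\bar r}=\emptyset$ for some $\bar r$.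

*The sets $Z_r=Z(V(Y_r))$.* We have $Z_0=Y_0$ (as $f,G\in V(Y_0)$), $Z_{\bar r}=\emptyset$, $Z_{r+1}\subset Z_r$ and $Y_r\subset Z_r$. *The components of $Y_0$ contained in $Z_r$ are exactly those of $Y_r$*, by induction on $r$: if a component $W$ lies in $Z_{r+1}\subset Z_r$, then $W\subset Y_r$ and $W\subset Z(V(Y_{r+1}))=Z(V(\mathrm{bad}_r))$, so $W\subset Y_{r+1}$.

*Generic choices.* For $0\le r<\bar r$ choose

* $u_r,u_r'\in V(Y_r)$ such that $J_r=\partial(u_r,u_r')/\partial(z,w)$, of degree at most $2M$, is not identically $0$ on each component of $Y_r$ not in $\mathrm{bad}_r$, in particular on each component of $Y_r$ not in $Y_{r+1}$;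
* $v_r\in V(Y_{r+1})$, vanishing identically neither on any $\gamma\in\mathcal G$ with $\gamma\not\subset Z_{r+1}$ nor on any component of $Y_0$ not in $Y_{r+1}$.

These are finitely many nonempty Zariski open conditions. Put $H_0=0$ and $H_r=v_{r-1}\in V(Y_r)$ for $r\ge1$. So $H_r\not\equiv0$ on each component of $Y_0$ not in $Y_r$ (vacuous for $r=0$).

*The level of a curve is visible at its points.* For $\gamma\in\mathcal G$ let $r(\gamma)=\max\{r:\gamma\subset Z_r\}$. As $\gamma\subset Y_0=Z_0$ and $Z_{\bar r}=\emptyset$, $0\le r(\gamma)<\bar r$. By (10) discard the incidences with $v_{r(\gamma)}(p)=0$, $\gamma=\gamma(p,S)$. For the others, with $r=r(\gamma(p,S))$, we have $p\in Z_r\setminus Z_{r+1}$, so **$r$ is determined by $p$ alone**. The types of the remaining incidences, for $\gamma=\gamma(p,S)$, $r=r(\gamma)$, are: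

* (a) $\gamma\not\subset Y_r$;
* (b) $\gamma\subset Y_r$ and $J_r\not\equiv0$ on $\gamma$;
* (c) $\gamma\subset Y_r$ and $J_r\equiv0$ on $\gamma$.

## Curves cut out by three equations: types (a) and (c)

**Step 6.** *Purpose: show that after affordable discards each point has at most one incidence of type (a) and at most one of type (c).* Fix $r$ and one of these types; let $\mathcal E_0\subset\mathcal G$ be the set of curves of that type with $r(\gamma)=r$. Put $f_3=H_r$ for type (a), and $f_3=J_r+\tau H_r$ with generic $\tau\in\mathbb R$ for type (c); $\deg f_3\le2M$.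

*Claim: each $\gamma\in\mathcal E_0$ is an irreducible component of $Z(f,G,f_3)$.* First, $\gamma\subset Y_0\cap Z(f_3)$: $H_r\in V(Y_r)$ vanishes on $Z_r\supset\gamma$, and in type (c) also $J_r$ vanishes on $\gamma$. Let $T'\supset\gamma$ be a component of $Z(f,G,f_3)$ and $W\supset T'$ a component of $Y_0$. It suffices that $f_3\not\equiv0$ on $W$, for then $\dim T'\le1$ and $T'=\gamma$.

* Type (a): here $r\ge1$, because $Z_0=Y_0$. Since $\gamma\subset W$ and $\gamma\not\subset Y_r$, we have $W\not\subset Y_r$, so $H_r\not\equiv0$ on $W$.
* Type (c): $W\not\subset Y_{r+1}$, since $\gamma\not\subset Z_{r+1}$. If $W\subset Y_r$, then on $W$ we have $f_3=J_r\not\equiv0$. If $W\not\subset Y_r$, then $H_r\not\equiv0$ on $W$, so $f_3\not\equiv0$ on $W$ for generic $\tau$.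

*Peeling.* Given $\mathcal E_t\ne\emptyset$, apply Lemma 13 (with its "$t$" equal to $1$, $\xi=x$, to the union of $\mathcal E_t$, polynomials $f,G,f_3$, degrees $D,2E,2M$). We get real $u_1,u_2,u_3$ of degree at most $M_1$ vanishing on all curves of $\mathcal E_t$, with $J^{(t)}=\partial(u_1,u_2,u_3)/\partial(y,z,w)\not\equiv0$ on some curve of $\mathcal E_t$. Let $\mathcal E_{t+1}=\{\gamma\in\mathcal E_t:J^{(t)}|_\gamma\equiv0\}\subsetneq\mathcal E_t$; the process ends. For $\gamma\in\mathcal E_t\setminus\mathcal E_{t+1}$ discard the incidences with $J^{(t)}(p)=0$. This is one polynomial of degree at most $3M_1\le BD$ per curve, so (10) covers all curves, levels and both types together.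

If $J^{(t)}(p)\ne0$, all curves of $\mathcal E_t$ through $p$ lie near $p$ in the smooth curve germ $u_1=u_2=u_3=0$, so **only one curve of $\mathcal E_t$ contains $p$**. Suppose $\gamma\in\mathcal E_t\setminus\mathcal E_{t+1}$ and $\gamma'\in\mathcal E_{t'}\setminus\mathcal E_{t'+1}$, $t\le t'$, both give remaining incidences at $p$. Both lie in $\mathcal E_t$ and contain $p$, so $\gamma=\gamma'$. Since $\gamma$ determines $S$ and $p$ determines $r$, at most $2m$ incidences of types (a), (c) remain. Discard them.

## The étale surfaces $N_r$ and their truncation: type (b)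

**Step 7.** *Purpose: place the type (b) incidences on smooth surfaces that are locally copies of the $(x,y)$-plane.* By (10) discard the type (b) incidences with $J_r(p)=0$. Put $\theta_r=J_rv_r$, $\deg\theta_r\le3M$, and
$$N_r=\{q\in Y_r(\mathbb R):\theta_r(q)\ne0\}.$$
Each remaining incidence has $p\in N_r$ for $r=r(\gamma(p,S))$. Near $q\in N_r$ the variety $Y_r$, of pure dimension 2, is contained in, hence equals, the smooth complex surface $u_r=u_r'=0$, a graph over $(x,y)$. So $N_r$ is a real analytic surface, $(x,y):N_r\to\mathbb R^2$ is a local diffeomorphism, and only one component of $Y_r$ passes through $q$. Since $v_r=0$ on $Y_{r+1}$, $N_r$ misses $Y_{r+1}$; so the $N_r$ are pairwise disjoint, and $N_r$ meets only components of $Y_r$ not in $Y_{r+1}$. Let $\delta_r$ be the total degree of the latter; $\sum_r\delta_r=\deg Y_0\le2DE$. All topological statements below are made inside the individual surfaces $N_r$. A *leaf* is a leaf of some $N_r$; Lemma 8(i) applies. On a leaf, "above" refers to larger $y$.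

**Step 8.** *Purpose: cut each $N_r$ down to a compact piece whose boundary has at most $BD^4$ vertical tangents in total.* Put $\rho=1+x^2+y^2+z^2+w^2$, $h=3M+1$ and $\Phi_r=\theta_r^2/\rho^h>0$ on $N_r$. For $\varepsilon>0$,
$$\{\Phi_r\ge\varepsilon\}=\{q\in Y_r(\mathbb R):\theta_r^2\ge\varepsilon\rho^h\}$$
is closed in $\mathbb R^4$, and bounded since $\theta_r^2\le\mathrm{const}\,\rho^{3M}$; so it is compact. By Lemma 8(i), $\Phi_r\to0$ at both ends of each leaf. For small generic $\eta>0$ put
$$K_r=\{\Phi_r\ge\eta\},\quad K_r^\circ=\{\Phi_r>\eta\},\quad\beta_r=\{\Phi_r=\eta\},\quad\omega_r=\theta_r^2-\eta\rho^h,$$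
with $\eta$ so small that $K_r^\circ$ contains all points of $N_r$ occurring in remaining incidences, and a regular value of all $\Phi_r$ (Sard). So $\beta_r$ is a compact 1-manifold. Let $K^\circ=\bigcup K_r^\circ$, $\beta=\bigcup\beta_r$.

*The number $\mathcal T$ of critical points of $x$ on $\beta$ is at most $BD^4$.* At such a point $\tilde\partial_y\Phi_r=0$. With $L_r(\tau)=\partial(u_r,u_r',\tau)/\partial(y,z,w)=J_r\tilde\partial_y\tau$, by (8),
$$\chi_r:=2\rho L_r(\theta_r)-h\theta_rL_r(\rho)=J_r\,\rho^{h+1}\theta_r^{-1}\,\tilde\partial_y\Phi_r\ \text{ on }N_r,\qquad\deg\chi_r\le5M,$$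
so $\chi_r=0$ there. Let $W$ be a component of $Y_r$ meeting $N_r$. Since only one component passes through each point, $W\cap N_r$ is open and closed in $N_r$, so it contains a whole leaf. On that leaf $\Phi_r$ is not constant, so $\chi_r\not\equiv0$ on $W$. On a component of the curve $W\cap Z(\chi_r)$ having a real point, $\omega_r\equiv0$ for at most one $\eta$: two values would give $\rho^h\equiv0$ on it, but $\rho\ge1$ at real points. So for generic $\eta$ Bezout gives $\mathcal T\le\sum_r\delta_r\cdot5M\cdot(6M+2)\le BD^4$.

The **$\beta$-arcs** are the components of $\beta$ minus its critical points. Each component of $\beta$ is a circle and contains a critical point (a maximum of $x$). So each $\beta$-arc is an open interval with critical points as ends, $x$ is injective on it, and its closure is a compact graph over an $x$-interval.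

**Step 9.** *Purpose: cut the curves of each surface into at most $BD^2$ arcs on which $x$ is injective.* Let $\Lambda_S^{(r)}$ be the union of the type (b) curves $\gamma\subset\Lambda_S$ with $r(\gamma)=r$. Then $\Lambda_S^{(r)}\subset Y_r$, and $e_r:=\deg\Lambda_S^{(r)}$ satisfies $\sum_re_r\le AD$. The **arcs of $S$** are, for all $r$, the connected components of $\Lambda_S^{(r)}(\mathbb R)\setminus Z(s_S\omega_r)$ on which $\omega_r>0$. There $\theta_r\ne0$, so these lie in $K_r^\circ$. By Lemma 5(iii) their number is at most
$$\sum_{r:\,e_r\ge1}\big(3e_r^2+2e_r(\deg s_S+6M+2)\big)\le BD\sum_re_r\le BD^2 .$$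

*Shape.* Since $s_S\ne0$ on an arc, Lemma 5(i) shows that it is a connected 1-manifold with local coordinate $x$: an open interval on which $x$ is injective, with range $(x_1,x_2)$, bounded since $K_r$ is compact. Being semialgebraic and bounded, it has limits as $x\downarrow x_1$ and $x\uparrow x_2$, its *ends*, which lie in $K_r\cap\Lambda_S^{(r)}(\mathbb R)$. At an end, $s_S\omega_r=0$. Otherwise $\omega_r>0$ there, and since components are closed in $\Lambda_S^{(r)}(\mathbb R)\setminus Z(s_S\omega_r)$, the end would belong to the arc, although its $x$-coordinate is not in $(x_1,x_2)$. The closure of an arc is a compact graph over $[x_1,x_2]$.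

*Position.* Arcs of the same $S$ are disjoint: they are different components, or lie in different, disjoint $N_r$. Ends of arcs of $S$ lie on no arc of $S$, since $s_S\omega_r\ne0$ on arcs in $N_r$. If $S\ne S'$, a common point of an arc or arc end of $S$ and an arc or arc end of $S'$ lies in $S\cap S'$; there are at most $C_0$ such points per pair. Arcs of surfaces lie in $K^\circ$, so they avoid $\beta$. Each remaining incidence $(p,S)$ has $p$ on an arc of $S$, since $s_S(p)\ne0$ and $\omega_r(p)>0$.

## The trapezoidal decomposition of $K^\circ$

**Step 10.** *Purpose: for $\mathcal R\subset\mathcal S$, cut $K^\circ$ along the arcs of $\mathcal R$ into few pieces, each determined by at most six members of $\mathcal R$.* Let $A(\mathcal R)$ be the union of $\beta$ and the closures of the arcs of all $S\in\mathcal R$; it is compact. Each arc closure ($\beta$-arcs included) is a graph over an $x$-interval, so $A(\mathcal R)$ meets each leaf in a finite set. The set $V(\mathcal R)\subset A(\mathcal R)$ of **events** consists of the ends of arcs of $S\in\mathcal R$, the critical points of $x$ on $\beta$, and the common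 points of arcs of distinct $S,S'\in\mathcal R$. It is finite. A point of $A(\mathcal R)\setminus V(\mathcal R)$ lies on exactly one arc (a $\beta$-arc or an arc of some $S\in\mathcal R$) and in the closure of no other, so near it $A(\mathcal R)$ is that arc, a graph over $x$.

For $q\in K^\circ\setminus A(\mathcal R)$ let $t_q,b_q$ be the first points of $A(\mathcal R)$ above and below $q$ on its leaf. They exist, because $\Phi_r(q)>\eta$, $\Phi_r\to0$ at the ends of the leaf, and $\beta\subset A(\mathcal R)$. The open leaf segment $(b_q,t_q)\subset K^\circ\setminus A(\mathcal R)$ is an *$\mathcal R$-segment*. It is a **wall** if $t_q$ or $b_q$ is an event, and **regular** otherwise. There are at most $2|V(\mathcal R)|$ walls, one just above and one just below each event.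

*Charts.* The local homeomorphism $(x,y)$ is injective on a compact leaf segment $[b,t]\subset N_r$, hence on a neighbourhood of it: otherwise pairs of distinct points with equal images would converge to one point of $[b,t]$, contradicting local injectivity. So $[b,t]$ has a neighbourhood in $N_r$ mapped homeomorphically onto a rectangle $(x_0-\epsilon,x_0+\epsilon)\times(y(b)-\epsilon',y(t)+\epsilon')$, in which vertical lines are pieces of leaves. We also use this for $b=t$.

*Trapezoids.* In a thin chart around the closure of a regular segment $(b_q,t_q)$, $A(\mathcal R)$ consists of two graphs over $x$ without events, pieces of the arcs through $t_q$ and $b_q$. The region between them is connected, disjoint from $\beta$, and contains points of $K^\circ$, so it lies in $K^\circ$. Hence neighbouring segments are regular with ends on the same arcs, and the union $\mathcal U(\mathcal R)$ of the regular segments is open. The connected components of $\mathcal U(\mathcal R)$ are the **trapezoids**. Let $\tau(\mathcal R)$ be the set of all walls and all trapezoids; they partition $K^\circ\setminus A(\mathcal R)$.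

On a trapezoid $\Delta$ the arcs $\alpha_t\ni t_q$ and $\alpha_b\ni b_q$ are locally constant, so constant. Since $x$ is injective on $\alpha_t$, the segments of $\Delta$ are determined by their $x$, which ranges over an open bounded interval $(x_1,x_2)$. Write $\sigma(x)=[b(x),t(x)]$ for the closed segments.

**Example.** Let $Y_0=\{z=w=0\}$ and let $\theta$ be constant, so that $K$ is a disc in the $(x,y)$-plane, scaled to be the unit disc. For $\mathcal R=\emptyset$ the events are the two points of the circle with extreme $x$, there is no wall, and $\tau(\emptyset)$ is the open disc alone. If $\mathcal R$ has one arc, the chord $y=\frac12$, the events also include its ends $(\pm\frac{\sqrt3}2,\frac12)$. From each hangs one wall, down to $(\pm\frac{\sqrt3}2,-\frac12)$. There are four trapezoids: left cap, right cap, the region above the chord, and the region below it between the walls.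

**Lemma 14.** As $x\downarrow x_1$, $\sigma(x)$ converges in the Hausdorff metric to a closed leaf segment $L_-(\Delta)=[b_1,t_1]$, possibly a point, containing an event. Likewise for $L_+(\Delta)$ as $x\uparrow x_2$.

*Proof.* *Convergence.* $t(x)\to t_1$ and $b(x)\to b_1$, since the closures of $\alpha_t,\alpha_b$ are compact graphs over $x$-intervals. All $\sigma(x)$ lie in the compact set $K_r$. A Hausdorff limit along a subsequence is a compact connected subset of $K_r\cap\{x=x_1\}$ containing $b_1,t_1$, with $y$-values in $[y(b_1),y(t_1)]$. Being connected it lies in one leaf, on which $y$ is injective, so it is the leaf segment $[b_1,t_1]$. Thus $\sigma(x)\to[b_1,t_1]$.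

*An event.* Suppose $[b_1,t_1]$ contains none. Then $t_1\in\overline{\alpha_t}$ is not an end of $\alpha_t$, so $t_1\in\alpha_t$, and this is the only arc through $t_1$; similarly $b_1\in\alpha_b$. If $b_1=t_1$, then $\alpha_t=\alpha_b$, impossible since $x$ is injective on an arc and $b(x)\ne t(x)$. So $b_1\ne t_1$. If some $a'\in A(\mathcal R)$ lay in the open segment $(b_1,t_1)$, it would not be an event, so $A(\mathcal R)$ would be near $a'$ a graph over $x$. In a chart around $[b_1,t_1]$, which contains $\sigma(x)$ for $x$ near $x_1$, this graph would meet the interior of $\sigma(x)$ for $x$ slightly larger than $x_1$, contradicting $\Delta\cap A(\mathcal R)=\emptyset$. So $(b_1,t_1)$ avoids $A(\mathcal R)\supset\beta$ and lies in $K_r$, hence in $K_r^\circ$: it is a regular $\mathcal R$-segment. Its neighbours on the right have ends on $\alpha_t$ and $\alpha_b$, so they are segments of $\Delta$. So it lies in $\Delta$ and $x_1\in(x_1,x_2)$, a contradiction. $\square$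

**Lemma 15.** $|\tau(\mathcal R)|\le B(D^2|\mathcal R|+|\mathcal R|^2+D^4)$.

*Proof.* Assign to each trapezoid $\Delta$ an event $v\in L_-(\Delta)$.

*A chart at $v$.* Take a chart rectangle around $v$ with half-height $\epsilon'$ and half-width $\epsilon$. First let $\epsilon'$ be so small that $v$ is the only point of $A(\mathcal R)$ on the closed vertical line of the rectangle through $v$; then arc closures not containing $v$ do not meet the rectangle for small $\epsilon$, by compactness. Next let $\epsilon$ be so small that no wall has $x\in(x(v),x(v)+\epsilon)$, and that in the right half $\{x>x(v)\}$ the set $A(\mathcal R)$ consists of $\nu(v)$ pairwise disjoint graphs over $(x(v),x(v)+\epsilon)$ tending to $v$, where $\nu(v)$ is the number of right half-branches of $A(\mathcal R)$ at $v$. Disjointness is possible because two different arcs have only finitely many common points. So the right half minus $A(\mathcal R)$ consists of $\nu(v)+1$ connected sectors, disjoint from walls.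

*Trapezoids at $v$.* By Lemma 14, $\sigma(x)$ comes close to $v$ for $x$ slightly larger than $x_1=x(v)$, so the open set $\Delta$ has points in the right half, hence in a sector. That sector is connected and disjoint from $\beta$, so it lies in $K^\circ$; it is disjoint from $A(\mathcal R)$ and from walls, so it lies in $\mathcal U(\mathcal R)$, hence in $\Delta$. So at most $\nu(v)+1$ trapezoids are assigned to $v$.

*Counting half-branches.* Let $\epsilon(v)$ be the number of arc ends (of arcs of $S\in\mathcal R$) at $v$ and $\pi(v)$ the number of pairs of distinct elements of $\mathcal R$ having arcs through $v$. If $j$ arcs of members of $\mathcal R$ pass through $v$, they belong to distinct surfaces; so $j\le j(j-1)=2\pi(v)$ if $j\ge2$. If $j=1$, then $v\notin\beta$ and there is no second arc, so the event $v$ must be an arc end, and $j\le\epsilon(v)$. $\beta$ contributes at most 2 right half-branches. So $\nu(v)+1\le2\epsilon(v)+2\pi(v)+3$. Each event has $\epsilon(v)\ge1$ or $\pi(v)\ge1$ or is a critical point of $x$ on $\beta$. Hence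
$$\sum_v(\nu(v)+1)\le5\sum_v\epsilon(v)+5\sum_v\pi(v)+3\mathcal T\le B(D^2|\mathcal R|+|\mathcal R|^2+D^4),$$
by Steps 8 and 9 and (ii). The number of walls, at most $2|V(\mathcal R)|\le2(\sum\epsilon+\sum\pi+\mathcal T)$, obeys the same bound. $\square$

**Lemma 16.** Each $\Delta\in\tau(\mathcal R)$ has a witness $\mathcal D\subset\mathcal R$, $|\mathcal D|\le6$, such that $\Delta\in\tau(\mathcal R')$ whenever $\mathcal D\subset\mathcal R'\subset\mathcal R$.

*Proof.* Each event of $\mathcal R$ has a set of at most 2 elements of $\mathcal R$ such that it is an event for every subset containing these. Also $A(\mathcal R')\subset A(\mathcal R)$ and $V(\mathcal R')\subset V(\mathcal R)$ for $\mathcal R'\subset\mathcal R$.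

*Trapezoid.* Let $\mathcal D$ contain the owners of $\alpha_t,\alpha_b$ (if they are not $\beta$-arcs) and the witnesses of one event in $L_-(\Delta)$ and of one event in $L_+(\Delta)$. For $\mathcal D\subset\mathcal R'\subset\mathcal R$ the segments of $\Delta$ are regular $\mathcal R'$-segments: their ends lie in $A(\mathcal R')$ and are not events, and their interiors avoid $A(\mathcal R')$. So $\Delta$ lies in a component $\Delta'$ of $\mathcal U(\mathcal R')$ with the same $\alpha_t,\alpha_b$, whose segments over $(x_1,x_2)$ are those of $\Delta$. If $\Delta'\ne\Delta$, then $\Delta'$ contains a segment over $x_1$ or $x_2$, say $x_1$. The closed segments of $\Delta'$ vary continuously, so the closure of this one is $L_-(\Delta)$, which contains a point $v\in V(\mathcal R')\subset A(\mathcal R')$. Now $v$ is not in the open segment, so it is an end of a regular $\mathcal R'$-segment, a contradiction. The case $x_2$ is the same with $L_+(\Delta)$.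

*Wall.* Take the witnesses of its event end and the owner of an arc whose closure contains the other end (if that end is not in $\beta$). Then for $\mathcal D\subset\mathcal R'\subset\mathcal R$ both ends are in $A(\mathcal R')$, the open segment avoids $A(\mathcal R')$, and one end is in $V(\mathcal R')$. $\square$

## Random samples of $D^2$ surfaces

**Step 11.** *Purpose: choose $\mathcal R$ at random and count type (b) incidences in the pieces with (2).* For $\Delta\subset K^\circ$ let $\mathcal K_\Delta$ be the set of $S\in\mathcal S$ having an arc that meets $\Delta$. If $\Delta\in\tau(\mathcal R)$, then $\Delta\cap A(\mathcal R)=\emptyset$, so $\mathcal R\cap\mathcal K_\Delta=\emptyset$. Let $\rho_0=D^2/n\le1$; let $\mathcal R$ contain each $S\in\mathcal S$ independently with probability $\rho_0$, and let $\mathcal R'\subset\mathcal R$ keep each element of $\mathcal R$ independently with probability $\frac12$.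

**Lemma 17.** For each fixed weight $\psi\ge0$ on sets,
$$\mathbb E\sum_{\Delta\in\tau(\mathcal R)}\psi(\Delta)|\mathcal K_\Delta|\le\frac{128}{\rho_0}\,\mathbb E\sum_{\Delta\in\tau(\mathcal R')}\psi(\Delta).\tag{11}$$

*Proof.* Given $\mathcal R$ and $\Delta\in\tau(\mathcal R)$, the witness $\mathcal D$ of Lemma 16 lies in $\mathcal R'$ with probability at least $2^{-6}$. So the left side is at most $64\,\mathbb E\sum_{\Delta\in\tau(\mathcal R)\cap\tau(\mathcal R')}\psi(\Delta)|\mathcal K_\Delta|$. Now condition on $\mathcal R'$: each $S\notin\mathcal R'$ is in $\mathcal R$ independently with probability $\frac{\rho_0/2}{1-\rho_0/2}\ge\frac{\rho_0}2$. For $\Delta\in\tau(\mathcal R')$ we have $\mathcal K_\Delta\cap\mathcal R'=\emptyset$, and $\Delta\in\tau(\mathcal R)$ forces $\mathcal K_\Delta\cap\mathcal R=\emptyset$. So the last expression is at most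
$$64\,\mathbb E\sum_{\Delta\in\tau(\mathcal R')}\psi(\Delta)|\mathcal K_\Delta|\Big(1-\frac{\rho_0}2\Big)^{|\mathcal K_\Delta|},$$
and $w(1-s)^w\le we^{-sw}\le1/s$ with $s=\rho_0/2$ gives (11). $\square$

*The count.* Each remaining type (b) incidence $(p,S)$ has $p\in K^\circ$ on an arc of $S$.

*(1) $p\in A(\mathcal R)$.* Then $p\notin\beta$, so $p$ lies in some $S_0\in\mathcal R$. The incidences with $S\ne S_0$ for some such $S_0$ number at most $\sum_{S_0\in\mathcal R}\sum_{S\ne S_0}|S\cap S_0|\le C_0n|\mathcal R|$. Otherwise $S$ is the only element of $\mathcal R$ containing $p$; there are at most $m$ such incidences. As $\mathbb E|\mathcal R|=D^2$, the expectation is at most $C_0nD^2+m$.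

*(2) $p\notin A(\mathcal R)$.* Then $p$ lies in a unique $\Delta(p)\in\tau(\mathcal R)$, and $S\in\mathcal K_{\Delta(p)}$. Applying (2) in each $\Delta\in\tau(\mathcal R)$, these incidences number at most
$$A\sum_p|\mathcal K_{\Delta(p)}|^{1-1/k}+A\sum_{\Delta\in\tau(\mathcal R)}|\mathcal K_\Delta| ,$$
the first sum over those $p$ that lie in $K^\circ\setminus A(\mathcal R)$. For fixed $p$, (11) with $\psi(\Delta)=1$ if $p\in\Delta$ and $0$ otherwise bounds the expectation of $|\mathcal K_{\Delta(p)}|$ (counted as $0$ when $p\in A(\mathcal R)$) by $128/\rho_0=128n/D^2$, since $p$ lies in at most one element of $\tau(\mathcal R')$. By Jensen, the first sum has expectation at most $Am(n/D^2)^{1-1/k}$. From (6), $m\le Bn^{1/k}D^{(4k-2)/k}$, so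
$$m\Big(\frac n{D^2}\Big)^{(k-1)/k}\le Bn\,D^{(4k-2)/k-(2k-2)/k}=BnD^2 .$$
For the second sum use (11) with $\psi=1$ and Lemma 15 for $\mathcal R'$. Since $\mathbb E|\mathcal R'|\le D^2$ and $\mathbb E|\mathcal R'|^2\le(\mathbb E|\mathcal R'|)^2+\mathbb E|\mathcal R'|\le2D^4$, its expectation is at most $A\rho_0^{-1}\mathbb E|\tau(\mathcal R')|\le B\frac n{D^2}D^4=BnD^2$.

Since some sample does at least as well as the expectation, the remaining type (b) incidences number at most $m+BnD^2\le m+BX$; with the earlier discards, type (b) contributes at most $m+BX$.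

## Closing the induction

**Step 12.** *Purpose: choose the constants.* Every incidence has been discarded, or counted in (9), or counted in Step 11. With $m\le X$ we get, under (5),
$$|I|\le C_1X\big[AK^{-(1-a)}+\lambda^{-(1-a)}+AKc^2\big]+BX ,$$
where $B$ does not depend on $C_1$. Choose $K$ large (also large enough for the second part of Lemma 11(ii) in Step 3) so that $AK^{-(1-a)}\le\frac16$. Then choose $c\le\frac12$ so small that $AKc^2\le\frac16$, and then $\lambda\ge c^{-(4k-2)}$ so large that $\lambda^{-(1-a)}\le\frac16$. The bracket is at most $\frac12$, and $B$ is now fixed, depending only on $C_0,k$. Finally take $C_1\ge2B$, and large enough for $k=1$ and for the ranges $m^k\le\lambda n$ and $m\ge n^2/\lambda$. Then $|I|\le\frac12C_1X+\frac12C_1X=C_1X$ under (5). This closes the induction and proves Theorem 1, and with it Corollary 2. $\blacksquare$
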